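# Continuous selections without Michael's order: spaces with one non-isolated point

## 1. A convergent sequence, and one limit point that is a $G_\delta$

Take a sequence $d_0,d_1,d_2,\dots$ of distinct isolated points converging to a point $\infty$, and let $X=\{d_n:n<\omega\}\cup\{\infty\}$. We want to choose one point from each non-empty closed set $F\subset X$ so that the choice varies continuously with $F$. There is an obvious way: take the $d_n\in F$ of least index, and take $\infty$ only when $F=\{\infty\}$. This works because of the order $d_0<d_1<\cdots<\infty$, and we always choose the minimum. The question of this lecture is whether every continuous choice forces the existence of such an order. We first make the words precise, prove the easy cases, and see what changes.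

**Definition (Vietoris topology, selection).** For a topological space $X$ let $\mathcal F(X)$ be the set of non-empty closed subsets of $X$. The Vietoris topology $\tau_V$ on $\mathcal F(X)$ has as a base the sets
$$\langle\mathcal V\rangle=\{F\in\mathcal F(X): F\subset\textstyle\bigcup\mathcal V\text{ and }F\cap V\ne\emptyset\text{ for all }V\in\mathcal V\},$$
where $\mathcal V$ runs over the finite families of non-empty open subsets of $X$. A selection is a map $\sigma:\mathcal F(X)\to X$ with $\sigma(F)\in F$ for all $F$. The space $X$ has a continuous selection if some selection is continuous with respect to $\tau_V$.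

So being close to $F$ means lying inside a given open set around $F$ and meeting finitely many given open sets that $F$ meets. For the sequence above, let $d_n$ be the first point of $F$ and let $V=X\setminus\{d_0,\dots,d_{n-1}\}$, which is open. Every $H\in\langle\{V,\{d_n\}\}\rangle$ contains $d_n$ and no earlier $d_m$, so the same point is chosen from $H$. At $F=\{\infty\}$, if $O\ni\infty$ is open, then every $H\in\langle\{O\}\rangle$ has its chosen point in $H\subset O$. So the choice is continuous.

**Definition (weak orderability, Michael's condition).** The order topology of a linear order $<$ on $X$ is generated by the open rays $\{x:x<a\}$ and $\{x:x>a\}$. The space $X$ is weakly orderable if there is a linear order on $X$ whose order topology is contained in the topology of $X$, that is, all of whose open rays are open in $X$. It satisfies Michael's condition if there is such an order for which, in addition, every non-empty closed subset of $X$ has a $<$-minimal element.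

For example, $[0,1]$ with its usual order satisfies the condition, and so does any discrete space with any well-order. "Regular" always means regular and Hausdorff.

**Proposition 1 (Michael).** If a Hausdorff space $X$ satisfies Michael's condition, then $F\mapsto\min F$ is a continuous selection.

*Proof.* Let $m=\min F$ and let $O\ni m$ be open in $X$. If $F\subset O$, then every $H\in\langle\{O\}\rangle$ has $\min H\in O$. Otherwise $F\setminus O$ is closed and non-empty; let $p$ be its minimum, so $p>m$.

Suppose there is $q$ with $m<q<p$. Put $V=O\cup\{x:x>q\}$ and $W=O\cap\{x:x<q\}$. Both are open, $F\subset V$ and $m\in F\cap W$, so $F\in\langle\{V,W\}\rangle$. If $H\in\langle\{V,W\}\rangle$, then $H$ meets $W$, so $\min H<q$; since $H\subset V$, we get $\min H\in O$.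

Suppose there is no such $q$. Put $V=O\cup\{x:x>m\}$ and $W=O\cap\{x:x<p\}$. Again $F\in\langle\{V,W\}\rangle$. If $H\in\langle\{V,W\}\rangle$, then $\min H<p$, so $\min H\le m$; since $H\subset V$, we get $\min H\in O$. $\square$

Michael also proved that the condition is necessary for connected Hausdorff spaces, and van Mill and Wattel proved that it is necessary for compact Hausdorff spaces. The paper "Vietoris continuous selections on scattered spaces" (doi:10.2969/jmsj/05420273) is the source of the problem: must every regular space with a continuous selection satisfy Michael's condition?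

All the spaces in this lecture are almost discrete. Let $X=D\cup\{\infty\}$ be a Hausdorff space in which every point of $D$ is isolated. Every subset of $D$ is open. A set $Q\subset D$ is closed exactly when $X\setminus Q$ is a neighborhood of $\infty$. So subsets and finite unions of closed subsets of $D$ are again closed: the subsets of $D$ that are closed in $X$ form an ideal. This ideal determines the topology, and also the admissible orders. Given a linear order $<$ on $X$, put $L=\{d\in D:d<\infty\}$ and $R=\{d\in D:d>\infty\}$. Rays that miss $\infty$ are subsets of $D$, hence open. Rays that contain $\infty$ and have an endpoint are $\{x:x>d\}$ with $d\in L$ and $\{x:x<d\}$ with $d\in R$. Their complements lie in $D$. Therefore the order topology is contained in the topology of $X$ if and only if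
$$\{x\in D:x\le d\}\text{ is closed for every }d\in L,\qquad \{x\in D:x\ge d\}\text{ is closed for every }d\in R.\tag{1}$$

**Definition (good).** A set $P\subset D$ is good if it has a well-order $\prec$ such that $\{x\in P:x\preceq d\}$ is closed in $X$ for every $d\in P$.

In the convergent sequence, $D$ is good, with finite initial segments. If instead $X$ is the one-point compactification of an uncountable discrete $D$, the closed subsets of $X$ contained in $D$ are the finite ones. A well-order with finite initial segments has a countable underlying set, so here $D$ is not good.

**Lemma 2.** Let $P\subset D$.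

(a) If $P=\bigcup_{\xi<\theta}B_\xi$ for an ordinal $\theta$, where the $B_\xi$ are closed in $X$ and $B_\xi\subset B_\zeta$ whenever $\xi\le\zeta$, then $P$ is good. In particular, a countable union of sets closed in $X$ that lie in $D$ is good.

(b) If $|P|\le\aleph_1$ and every countable subset of $P$ is closed in $X$, then $P$ is good.

(c) If $D$ is good, then $X$ satisfies Michael's condition.

*Proof.* (a) Let the rank of $x\in P$ be the least $\xi$ with $x\in B_\xi$. Order $P$ by rank, and order the points of each rank by any well-order. This is a well-order, and if $d$ has rank $\xi$ then $\{x\in P:x\preceq d\}\subset B_\xi$, so this set is closed. A countable union $\bigcup_n A_n$ of closed sets has this form with $B_n=A_0\cup\dots\cup A_n$, because finite unions of closed sets are closed.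

(b) Well-order $P$ in type at most $\omega_1$. All sets $\{x\in P:x\preceq d\}$ are countable, hence closed.

(c) Put $\infty$ above $(D,\prec)$. Then $X$ is well-ordered, so every non-empty set has a minimum. Here $L=D$ and $R=\emptyset$, and (1) holds because $\prec$ witnesses that $D$ is good. $\square$

**Theorem 3.** Let $X=D\cup\{\infty\}$ be a Hausdorff space whose only non-isolated point is $\infty$.

1. If $\infty$ is a $G_\delta$ point, then $X$ satisfies Michael's condition.
2. If $|X|\le\aleph_1$ and every countable subset of $D$ is closed in $X$, then $X$ satisfies Michael's condition.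
3. If $|X|\le\aleph_1$ and $X$ has a continuous selection for its subsets of at most two points, then $X$ is weakly orderable.

*Proof of parts 1 and 2.* If $\{\infty\}=\bigcap_n O_n$ with $O_n$ open, then $D=\bigcup_n(X\setminus O_n)$ is a countable union of closed sets. So $D$ is good by Lemma 2(a), and Lemma 2(c) gives part 1. In part 2, $D$ is good by Lemma 2(b), and Lemma 2(c) applies again. $\square$

In these two cases the order exists whether or not we are given a selection. So what does a selection give when the topology is less helpful, and what changes when $X$ is larger?

## 2. Cardinality $\aleph_1$: duels against the limit point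

In part 3 the selection $\sigma$ is defined and continuous on the non-empty sets of at most two points, with the topology inherited from $\tau_V$. Think of $\sigma(\{d,e\})$ as the winner of a duel between $d$ and $e$.

*Proof of Theorem 3, part 3.* **Step 1: attach a closed set to every point.** The purpose is to turn continuity at the pairs $\{d,\infty\}$ into members of the ideal of closed subsets of $D$. Put
$$L'=\{d\in D:\sigma(\{d,\infty\})=d\},\qquad R'=D\setminus L',$$
$$f(d)=\{d\}\cup\{e\in L'\setminus\{d\}:\sigma(\{d,e\})=e\}\ \ (d\in L'),\qquad f(d)=\{d\}\cup\{e\in R'\setminus\{d\}:\sigma(\{d,e\})=d\}\ \ (d\in R').$$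

Fix $d$, and let $O=\{d\}$ if $d\in L'$ and $O=X\setminus\{d\}$ if $d\in R'$. This is an open neighborhood of $\sigma(\{d,\infty\})$. By continuity there is a finite family $\mathcal V$ of open sets with $\{d,\infty\}\in\langle\mathcal V\rangle$ such that $\sigma$ sends the sets of at most two points in $\langle\mathcal V\rangle$ into $O$. Let $U$ be the intersection of all $V\in\mathcal V$ with $\infty\in V$, minus the point $d$. It is an open neighborhood of $\infty$. For $e\in U\cap D$ we have $\{d,e\}\in\langle\mathcal V\rangle$: both points lie in $\bigcup\mathcal V$, each $V\in\mathcal V$ that contains $\infty$ contains $e$, and each $V\in\mathcal V$ that does not contain $\infty$ contains $d$. Hence, for all $e\in U\cap D$, we have $\sigma(\{d,e\})=d$ if $d\in L'$, and $\sigma(\{d,e\})\neq d$ if $d\in R'$. In both cases $f(d)\cap U=\emptyset$. Since $f(d)\subset D$, the set $f(d)$ is closed in $X$.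

**Step 2: $L'$ and $R'$ are good.** This is where the size $\aleph_1$ enters. Let $P\in\{L',R'\}$. For distinct $d,e\in P$, either $e\in f(d)$ or $d\in f(e)$, because the duel has a winner. If all countable subsets of $P$ are closed, then $P$ is good by Lemma 2(b). Otherwise let $Q\subset P$ be countable and not closed. Suppose some $e\in P$ were in no $f(q)$ with $q\in Q$. Then $e\notin Q$, since $q\in f(q)$, and so $q\in f(e)$ for every $q\in Q$. Thus $Q\subset f(e)$, and $Q$ would be closed, a contradiction. So $P=\bigcup_{q\in Q}f(q)$ is a countable union of closed sets, hence good by Lemma 2(a).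

**Step 3: assemble the order.** Let $\prec_L$ and $\prec_R$ be well-orders that witness that $L'$ and $R'$ are good. Order $X$ as $(L',\prec_L)$, then $\infty$, then $R'$ in the reverse of $\prec_R$. The sets in (1) are $\{x\in L':x\preceq_L d\}$ for $d\in L'$ and $\{x\in R':x\preceq_R d\}$ for $d\in R'$, and these are closed. So $X$ is weakly orderable. $\square$

Step 2 also shows that the one-point compactification of an uncountable discrete set has no continuous selection, even for pairs. One of $L',R'$ is uncountable; call it $P$. A countably infinite $Q\subset P$ is not closed, so $P=\bigcup_{q\in Q}f(q)$ is a countable union of finite sets, a contradiction.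

Now try to run Step 2 when $|P|=\aleph_2$. If all subsets of $P$ of size at most $\aleph_1$ are closed, a well-order of type at most $\omega_2$ shows that $P$ is good. Otherwise there is a non-closed $Q\subset P$ of size at most $\aleph_1$, and the same argument gives $P=\bigcup_{q\in Q}f(q)$. If $Q$ is countable we are done as before. If $Q=\{q_\xi:\xi<\omega_1\}$, we would like to use Lemma 2(a) with $B_\xi=\bigcup_{\zeta\le\xi}f(q_\zeta)$. At $\xi=\omega$ this is an infinite union of closed sets, and nothing makes it closed. The argument stops exactly here. We shall build a space in which this failure cannot be repaired.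

## 3. Two chains, a rule for duels, and the coarsest topology it allows

Step 1 above says that, for a selection that prefers every $d$ to $\infty$, the set $f(d)$ of $d$ together with the points that beat $d$ must be closed. So we reverse the order of construction: prescribe the duels first, and let the closed subsets of $D$ be exactly those forced by them. To extend a choice from pairs to all closed sets, we use two well-ordered chains. Inside a chain the earlier point wins, and a single duel between the first points of the two chains decides.

Let $\kappa<\lambda$ be infinite regular cardinals, let $S=\{s_\alpha:\alpha<\kappa\}$ and $T=\{t_i:i<\lambda\}$, and let $N$ be either $\emptyset$ or $\{n_k:k<\omega\}$, all these points being distinct. Let $G_i\subset\kappa$ for $i<\lambda$; we think of $\alpha\in G_i$ as "$t_i$ beats $s_\alpha$", and of $\alpha\notin G_i$ as "$s_\alpha$ beats $t_i$". Put $D=S\cup T\cup N$ and $X=D\cup\{\infty\}$, and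
$$C(s_\alpha)=\{s_\beta:\beta\le\alpha\}\cup\{t_i:\alpha\in G_i\},\qquad C(t_i)=\{t_j:j\le i\}\cup\{s_\alpha:\alpha\notin G_i\},\qquad C(n_k)=\{n_k\}.\tag{2}$$
So for $d\in S\cup T$ the set $C(d)$ consists of $d$ and the points that beat $d$. For $E\subset D$ put $C(E)=\bigcup_{e\in E}C(e)$. Points of $D$ are isolated, and the basic neighborhoods of $\infty$ are
$$U_F=\{\infty\}\cup(D\setminus C(F)),\qquad F\subset D\text{ finite}.$$
Since $U_F\cap U_{F'}=U_{F\cup F'}$, this defines a topology.

Since $d\in C(d)$, the open sets $\{d\}$ and $U_{\{d\}}$ separate $d$ from $\infty$, and two points of $D$ are separated by singletons. So $X$ is Hausdorff. The singletons $\{d\}$ are clopen, and each $U_F$ is clopen because $X\setminus U_F\subset D$ is open. So $X$ has a base of clopen sets: it is zero-dimensional, and therefore regular.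

**Definition (small).** A set $Q\subset D$ is small if $Q\subset C(F)$ for some finite $F\subset D$.

Small sets form an ideal, and $Q\subset D$ is closed in $X$ if and only if it is small, because $X\setminus Q$ is a neighborhood of $\infty$ exactly when it contains some $U_F$. For instance $\{s_\beta:\beta\le\alpha\}$ is small for each $\alpha<\kappa$. Also
$$N\cap C(E)=N\cap E\quad\text{for every }E\subset D,\tag{3}$$
so a subset of $N$ is small if and only if it is finite.

Which sets $G_i$ should we take? Let $N=\emptyset$. Two natural rules with one parameter both fail, for instructive reasons.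

Suppose $G_i=\{\alpha<\kappa:\alpha\ge\gamma_i\}$ with $\gamma_i<\kappa$. Then $C(s_\alpha)=\{s_\beta:\beta\le\alpha\}\cup\{t_i:\gamma_i\le\alpha\}$ increases with $\alpha$, and $D=\bigcup_{\alpha<\kappa}C(s_\alpha)$. By Lemma 2(a) with $\theta=\kappa$, the set $D$ is good, so Michael's condition holds.

Suppose instead that $\nu<\kappa$ is an infinite cardinal, that $c:\kappa\to\nu$ and $i\mapsto\eta_i\in\nu$ are onto, and that $G_i=\{\alpha<\kappa:c(\alpha)\ge\eta_i\}$. For $\eta<\nu$ let $B_\eta=\{s_\alpha:c(\alpha)<\eta\}\cup\{t_i:\eta_i\le\eta\}$. If $\eta_j=\eta$, the first part lies in $C(t_j)$; if $c(\beta)=\eta$, the second part lies in $C(s_\beta)$. So $B_\eta$ is small. The $B_\eta$ increase with union $D$, so by Lemma 2(a) with $\theta=\nu$, again $D$ is good.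

The first rule leaves a good order whose blocks are indexed by $\kappa$; the second leaves one whose blocks are indexed by $\nu$. The idea is to impose both restrictions at once. A cofinal sequence of length less than $\kappa$ will be defeated by the parameter $\gamma$, and one of length $\kappa$ will be defeated by the parameter $\eta$.

**Definition (the spaces $X_0$ and $X_1$).** Let $\nu<\kappa<\lambda$ be infinite regular cardinals. Fix $c:\kappa\to\nu$ with every fiber $c^{-1}(\eta)$ of size $\kappa$, hence unbounded in $\kappa$. Fix a map $i\mapsto(\eta_i,\gamma_i)$ from $\lambda$ to $\nu\times\kappa$ that takes every value $\lambda$ times, hence on an unbounded subset of $\lambda$. Put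
$$G_i=\{\alpha<\kappa:\alpha\ge\gamma_i\text{ and }c(\alpha)\ge\eta_i\}\qquad(i<\lambda).\tag{4}$$
With these $G_i$, the space above is denoted $X_0(\nu,\kappa,\lambda)$ if $N=\emptyset$ and $X_1(\nu,\kappa,\lambda)$ if $N=\{n_k:k<\omega\}$.

Such maps exist: compose a bijection $\kappa\to\nu\times\kappa$ with the first projection, and a bijection $\lambda\to(\nu\times\kappa)\times\lambda$ with the projection to $\nu\times\kappa$. Recall that $\kappa$ is regular if every subset of $\kappa$ of size less than $\kappa$ is bounded in $\kappa$, and that $\omega,\omega_1,\omega_2,\omega_3$ are regular. Everything here is in ZFC.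

In $X_0(\omega,\omega_1,\omega_2)$ we can see the failure met at the end of Section 2. Choose $\alpha_n<\omega_1$ with $c(\alpha_n)=n$. Each $C(s_{\alpha_n})$ is small, but $\bigcup_nC(s_{\alpha_n})$ is not. Indeed, given a finite $F$, choose $i$ larger than all $j$ with $t_j\in F$, with $\gamma_i=0$ and $\eta_i>c(\alpha)$ for all $s_\alpha\in F$. Then $t_i\notin C(F)$, while $\alpha_n\in G_i$ for $n\ge\eta_i$, so $t_i\in C(s_{\alpha_n})$.

## 4. The selection: first points of the chains, then one duel

**Proposition 4.** Each of the spaces $X_0(\nu,\kappa,\lambda)$ and $X_1(\nu,\kappa,\lambda)$ has a continuous selection.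

*Proof.* **Step 1: definition of $\sigma$.** For $F\in\mathcal F(X)$ let $s(F)$ be the point of $F\cap S$ of least index if $F\cap S\ne\emptyset$, and let $t(F)$ be the point of $F\cap T$ of least index if $F\cap T\neq\emptyset$.

1. If $F$ meets both $S$ and $T$, with $s(F)=s_\alpha$ and $t(F)=t_i$, put $\sigma(F)=t_i$ if $\alpha\in G_i$ and $\sigma(F)=s_\alpha$ if $\alpha\notin G_i$.
2. If $F\cap S\ne\emptyset=F\cap T$, put $\sigma(F)=s(F)$.
3. If $F\cap S=\emptyset\ne F\cap T$, put $\sigma(F)=t(F)$.
4. If $F\cap(S\cup T)=\emptyset$ and $\infty\in F$, put $\sigma(F)=\infty$.
5. If $F\subset N$, then $F$ is closed, hence small, hence finite by (3). Let $\sigma(F)$ be its element of largest index.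

These cases cover all $F$, and $\sigma(F)\in F$.

**Step 2: continuity.** Given $F$ and a neighborhood $U$ of $\infty$ chosen below from the basic ones, let $V=F\cup U$ if $\infty\in F$ and $V=F$ otherwise. In both cases $V$ is open, since points of $D$ are isolated and $U$ is open, and $F\subset V$. In each case below, $F$ belongs to the Vietoris open set used.

*Case 1.* Let $U=U_{\{s_\alpha,t_i\}}$ and $H\in\langle\{V,\{s_\alpha\},\{t_i\}\}\rangle$. Then $s_\alpha,t_i\in H\subset V$. If $\beta<\alpha$, then $s_\beta\notin F$ by minimality, and $s_\beta\notin U$ because $s_\beta\in C(s_\alpha)$. So $s_\beta\notin V$. Hence $s(H)=s_\alpha$. In the same way, if $j<i$ then $t_j\notin F$ and $t_j\in C(t_i)$, so $t_j\notin V$, and $t(H)=t_i$. So $\sigma(H)=\sigma(F)$.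

*Case 2.* Let $s(F)=s_\alpha$, $U=U_{\{s_\alpha\}}$ and $H\in\langle\{V,\{s_\alpha\}\}\rangle$. As in Case 1, $s(H)=s_\alpha$. If $H\cap T=\emptyset$, then $\sigma(H)=s_\alpha$. If $H\cap T\ne\emptyset$ and $t(H)=t_i$, then $t_i\in V\setminus F\subset U$, so $t_i\notin C(s_\alpha)$. This says $\alpha\notin G_i$: the newcomer loses the duel, and $\sigma(H)=s_\alpha$.

*Case 3.* Let $t(F)=t_i$, $U=U_{\{t_i\}}$ and $H\in\langle\{V,\{t_i\}\}\rangle$. As in Case 1, $t(H)=t_i$. If $H\cap S=\emptyset$, then $\sigma(H)=t_i$. If $H\cap S\ne\emptyset$ and $s(H)=s_\alpha$, then $s_\alpha\in V\setminus F\subset U$, so $s_\alpha\notin C(t_i)$. This says $\alpha\in G_i$, and $\sigma(H)=t_i$.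

*Case 4.* Let $O\ni\infty$ be open. Choose a basic $U=U_{F'}\subset O$. If $N\ne\emptyset$, enlarge $F'$ so that $F'\cap N=\{n_k:k\le m\}$ for some $m$; then $U\cap N=\{n_k:k>m\}$ by (3). Let $H\in\langle\{V,U\}\rangle$.

- If $H\cap(S\cup T)\ne\emptyset$, then $\sigma(H)\in H\cap(S\cup T)$. As $H\subset F\cup U$ and $F\cap(S\cup T)=\emptyset$, we get $\sigma(H)\in U$.
- If $H\cap(S\cup T)=\emptyset$ and $\infty\in H$, then $\sigma(H)=\infty\in U$.
- If $H\subset N$, then, as $H\cap U\neq\emptyset$, some $n_k\in H$ has $k>m$. So the element of $H$ of largest index also has index greater than $m$, and lies in $U$.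

In all cases $\sigma(H)\in U\subset O$.

*Case 5.* The set $\langle\{\{n\}:n\in F\}\rangle=\{F\}$ is open, so $\sigma$ is continuous at $F$. $\square$

The special form (4) of the sets $G_i$ was not used. It matters only for the orders. Note also that on $X_0$ every $d\in D$ beats $\infty$, and that $f(d)$ from Section 2 is exactly $C(d)$.

## 5. No order puts almost all of $S\cup T$ below $\infty$

Let $<$ be a linear order on $X$ whose order topology is contained in the topology of $X$, with $L$ and $R$ as in Section 1. Since closed subsets of $D$ are the small ones, (1) reads
$$\{x\in D:x\le d\}\text{ is small }(d\in L),\qquad\{x\in D:x\ge d\}\text{ is small }(d\in R).\tag{5}$$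

Recall that the cofinality of a non-empty linear order without maximum is the least size of a cofinal subset. It is an infinite regular cardinal $\mu$, and there is an increasing cofinal sequence of length $\mu$. For example $\mathbb R$ has cofinality $\omega$.

**Lemma 5.** For $X=X_0(\nu,\kappa,\lambda)$ or $X_1(\nu,\kappa,\lambda)$ and such an order, there is no $E\subset D$ with $|E|<\nu$ and $(S\cup T)\setminus C(E)\subset L$.

*Proof.* Suppose $E$ is such a set.

**Step 1: bound the indices of $E$.** This lets us recognize points outside $C(E)$. Let $a^*=\{\alpha:s_\alpha\in E\}$ and $b^*=\{i:t_i\in E\}$. Both have size less than $\nu$, and $\nu<\kappa<\lambda$ are regular. So there are $\gamma^*<\kappa$, $\delta^*<\lambda$ and $\eta^*<\nu$ such that $\alpha<\gamma^*$ for all $\alpha\in a^*$, and $i<\delta^*$, $\gamma_i\le\gamma^*$ and $\eta_i\le\eta^*$ for all $i\in b^*$.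

**Step 2: $S\cap L$ is not small.** This forces points of $S$ to be cofinal in $L$. Let $F\subset D$ be finite. Choose first a value $\eta<\nu$ with $\eta\ge\eta^*$ and $\eta\ge\eta_i$ for all $t_i\in F$. Then choose $\alpha$ in the fiber $c^{-1}(\eta)$ with $\alpha\ge\gamma^*$, with $\alpha>\beta$ for all $s_\beta\in F$, and with $\alpha\ge\gamma_i$ for all $t_i\in F$. This is possible because the fiber is unbounded in $\kappa$.

We check that $s_\alpha\notin C(E)$. If $s_\beta\in E$, then $\beta<\gamma^*\le\alpha$, so $s_\alpha\notin C(s_\beta)$. If $t_i\in E$, then $\alpha\ge\gamma^*\ge\gamma_i$ and $c(\alpha)\ge\eta^*\ge\eta_i$, so $\alpha\in G_i$ and $s_\alpha\notin C(t_i)$. Points $n_k$ contribute only themselves. Next, $s_\alpha\notin C(F)$: for $s_\beta\in F$ we have $\beta<\alpha$; for $t_i\in F$ we have $\alpha\ge\gamma_i$ and $c(\alpha)\ge\eta_i$, so $\alpha\in G_i$; and points $n_k$ again contribute only themselves. So $s_\alpha\in S\setminus C(E)\subset L$, and $s_\alpha\in(S\cap L)\setminus C(F)$. As $F$ was arbitrary, $S\cap L$ is not small.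

**Step 3: the cofinality of $L$ is at most $\kappa$.** The set $L$ is non-empty by Step 2. For each $d\in L$ there is $s\in S\cap L$ with $s>d$; otherwise $S\cap L\subset\{x\in D:x\le d\}$ would be small by (5). So $L$ has no maximum and $S\cap L$ is cofinal in $L$. Hence $\mu=\mathrm{cf}(L,<)$ is an infinite regular cardinal with $\mu\le|S|=\kappa$. Fix an increasing cofinal sequence $(d_\xi)_{\xi<\mu}$ in $L$. By (5) fix finite sets $F_\xi\subset D$ with
$$\{x\in D:x\le d_\xi\}\subset C(F_\xi)\qquad(\xi<\mu),\tag{6}$$
and let $a_\xi=\{\alpha:s_\alpha\in F_\xi\}$ and $b_\xi=\{i:t_i\in F_\xi\}$.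

**Step 4: one pair of parameters controls cofinally many $a_\xi$.** We look for a single $t_i$ that escapes $C(F_\xi)$ for cofinally many $\xi$; for this, $G_i$ has to miss the corresponding $a_\xi$. We claim that there are a cofinal $Z\subset\mu$, $\eta<\nu$ and $\gamma<\kappa$ such that every $\alpha\in\bigcup_{\xi\in Z}a_\xi$ satisfies $\alpha<\gamma$ or $c(\alpha)<\eta$.

If $\mu<\kappa$, then $\bigcup_{\xi<\mu}a_\xi$ is a union of $\mu$ finite sets, so it has size at most $\mu<\kappa$ and is bounded in $\kappa$. Take $Z=\mu$, $\eta=0$, and $\gamma<\kappa$ a strict upper bound of this union.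

If $\mu=\kappa$, then for each $\xi$ pick $\eta^\xi<\nu$ with $c(\alpha)<\eta^\xi$ for all $\alpha\in a_\xi$; this is possible since $a_\xi$ is finite and $\nu$ is an infinite cardinal. The map $\xi\mapsto\eta^\xi$ sends $\kappa$ to $\nu<\kappa$. As $\kappa$ is regular, the map has a constant value $\eta$ on some $Z\subset\kappa$ of size $\kappa$, which is cofinal in $\kappa$. Take $\gamma=0$.

**Step 5: a point of $L$ above all of $L$.** Since $|\bigcup_{\xi<\mu}b_\xi|\le\kappa<\lambda$ and $\lambda$ is regular, this union is bounded in $\lambda$. The value $(\eta,\max(\gamma,\gamma^*))$ is taken by $i\mapsto(\eta_i,\gamma_i)$ on an unbounded set. So there is $i<\lambda$ with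
$$i>\delta^*,\qquad i>j\text{ for all }j\in\bigcup_{\xi<\mu}b_\xi,\qquad(\eta_i,\gamma_i)=(\eta,\max(\gamma,\gamma^*)).$$

First, $t_i\notin C(E)$. For $\alpha\in a^*$ we have $\alpha<\gamma^*\le\gamma_i$, so $\alpha\notin G_i$ and $t_i\notin C(s_\alpha)$. For $j\in b^*$ we have $j<\delta^*<i$, so $t_i\notin C(t_j)$. And $t_i\notin C(n_k)$. Hence $t_i\in T\setminus C(E)\subset L$.

Second, $t_i\notin C(F_\xi)$ for $\xi\in Z$. For $\alpha\in a_\xi$, either $\alpha<\gamma\le\gamma_i$ or $c(\alpha)<\eta=\eta_i$; in both cases $\alpha\notin G_i$ and $t_i\notin C(s_\alpha)$. For $j\in b_\xi$ we have $j<i$, so $t_i\notin C(t_j)$. And $t_i\notin C(n_k)$. By (6), $t_i\le d_\xi$ is impossible, so $t_i>d_\xi$.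

So $t_i\in L$ lies above $d_\xi$ for all $\xi$ in the cofinal set $Z$, hence above every $d_\xi$. This contradicts the cofinality of $(d_\xi)$ in $L$. $\square$

## 6. Minimal elements force the upper side to be small: cardinality $\aleph_2$

**Theorem 6.** $X=X_0(\omega,\omega_1,\omega_2)$ is a zero-dimensional Hausdorff (hence regular) space of cardinality $\aleph_2$ with exactly one non-isolated point. It has a continuous selection but does not satisfy Michael's condition.

*Proof.* **Step 1: the properties of $X$.** Zero-dimensionality and the Hausdorff property were checked in Section 3, the cardinality is $|S\cup T|=\aleph_2$, and the selection is given by Proposition 4. The point $\infty$ is not isolated, because for every finite $F\subset D$ there is $\alpha$ with $s_\alpha\notin C(F)$: choose $\alpha$ larger than all $\beta$ with $s_\beta\in F$, with $\alpha\ge\gamma_i$ and $c(\alpha)\ge\eta_i$ for all $t_i\in F$, as in Step 2 of Lemma 5.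

**Step 2: countable subsets of $D$ are closed.** Let $Q\subset D$ be countable. The indices of $Q\cap S$ are bounded in $\omega_1$, so $Q\cap S\subset C(s_\alpha)$ for some $\alpha<\omega_1$. The indices of $Q\cap T$ are bounded in $\omega_2$, so $Q\cap T\subset C(t_i)$ for some $i<\omega_2$. So $Q$ is small, hence closed.

**Step 3: $R$ is small.** Suppose $<$ is an order as in Michael's condition. If $R$ contained an infinite strictly decreasing sequence $d_0>d_1>\cdots$, then $\{d_k:k<\omega\}$ would be a non-empty closed set, by Step 2, without a minimal element. So $R$ contains no such sequence, and it is well-ordered by $<$. If $R\ne\emptyset$ and $r$ is its least element, then $R=\{x\in D:x\ge r\}$ is small by (5). If $R=\emptyset$, it is small trivially. In any case $R\subset C(F_0)$ for some finite $F_0\subset D$.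

**Step 4: contradiction.** We get $D\setminus C(F_0)\subset L$ with $|F_0|<\omega=\nu$. This contradicts Lemma 5 with $E=F_0$. $\square$

So the answer to the question is no: Michael's condition is not necessary for all regular spaces. Stronger covering axioms of this kind do not help. A space $X=D\cup\{\infty\}$ with one non-isolated point, as here, is hereditarily paracompact. To see this, let $Y\subset X$ and let an open cover of $Y$ be given. If $\infty\notin Y$, then $Y$ is discrete. If $\infty\in Y$, choose a member $W$ of the cover with $\infty\in W$; then $W$ together with the singletons $\{y\}$, $y\in Y\setminus W$, is a partition of $Y$ into open sets that refines the cover, so it is a locally finite open refinement.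

By Theorem 3, part 2, the cardinality $\aleph_2$ in Theorem 6 is the least possible among spaces with one non-isolated point in which all countable sets of isolated points are closed, as they are here.

The minima were used only in Step 3, and they cannot be dispensed with: the space of Theorem 6 is weakly orderable. Put
$$s_0<s_1<\dots<s_\alpha<\dots<\infty<\dots<t_i<\dots<t_1<t_0.$$
Here $L=S$ and $R=T$, and the sets in (5) are $\{s_\beta:\beta\le\alpha\}\subset C(s_\alpha)$ and $\{t_j:j\le i\}\subset C(t_i)$, which are small. So the order topology is contained in the topology of $X$. The closed set $\{t_i:i<\omega\}$ has no minimum in this order. Thus weak orderability plus a continuous selection does not imply Michael's condition. Can weak orderability itself fail?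

## 7. A sequence converging to $\infty$ destroys every weak order: cardinality $\aleph_3$

The weak order just given survives because it uses both sides of $\infty$. We need a device that makes one of the two sides coverable by few sets $C(d)$, with no hypothesis about minima. The countable set $N$ does this. Infinite subsets of $N$ are not small, so on at least one side the points of $N$ come arbitrarily close to $\infty$ in the order. That side is then a union of countably many small sets. A countable $E$ is allowed in Lemma 5 once $\nu\ge\omega_1$, and so the three cardinals move up by one.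

**Theorem 7.** $X=X_1(\omega_1,\omega_2,\omega_3)$ is a zero-dimensional Hausdorff, hereditarily paracompact space of cardinality $\aleph_3$ with exactly one non-isolated point. It has a continuous selection, but there is no linear order on $X$ whose order topology is contained in the topology of $X$.

*Proof.* **Step 1: the properties of $X$.** The space is zero-dimensional and Hausdorff by Section 3, its cardinality is $\aleph_3$, and hereditary paracompactness was checked in Section 6. The point $\infty$ is not isolated, because $N\setminus C(F)=N\setminus F\ne\emptyset$ for finite $F$, by (3). The selection is given by Proposition 4.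

**Step 2: one side is a countable union of small sets.** Suppose $<$ is a linear order whose order topology is contained in the topology of $X$. One of $N\cap L$ and $N\cap R$ is infinite. Reversing $<$ does not change the order topology and exchanges $L$ and $R$, so we may assume that $N\cap R$ is infinite. By (3) it is not small. For each $d\in R$ there is $n\in N\cap R$ with $n<d$; otherwise $N\cap R\subset\{x\in D:x\ge d\}$, which is small by (5). Hence
$$R=\bigcup_{n\in N\cap R}\{x\in D:x\ge n\},$$
and by (5) this is a union of countably many small sets. Each of them lies in $C(F)$ for some finite $F$, so $R\subset C(E)$ for some countable $E\subset D$.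

**Step 3: contradiction.** Therefore $(S\cup T)\setminus C(E)\subset L$, and $|E|\le\omega<\omega_1=\nu$. This contradicts Lemma 5. $\square$

By Theorem 3, part 3, a space with one non-isolated point that has a continuous selection and is not weakly orderable must have cardinality at least $\aleph_2$. The space of Theorem 7 has cardinality $\aleph_3$.
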